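# Seventy-two points in $PG(2,64)$, and the $\mathbb F_2$-linearity of secants of KM-arcs

## Seventy-two points built from $\mathbb F_8$ and a cube root of unity

The field $\mathbb F_{64}$ contains both $\mathbb F_8$ and $\mathbb F_4$, and these meet only in $\mathbb F_2$. Let $\omega\in\mathbb F_4$ satisfy $\omega^2+\omega+1=0$. Then $\omega^2\notin\mathbb F_8$, so
$$\mathbb F_{64}=\mathbb F_8\oplus\mathbb F_8\,\omega^2 ,$$
and every element of $\mathbb F_{64}$ has two "components" in $\mathbb F_8$. In $PG(2,64)$, with points written $(x_0,x_1,x_2)$ up to scalars, put $N=(0,0,1)$ and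
$$\mathcal A=\{(1,a,\;a^4+s(a+\omega^2)+s^6):a,s\in\mathbb F_8\}\ \cup\ \{(1,\omega,y):y\in\mathbb F_8\}. \tag{1}$$
Since $s^7=1$ for $s\in\mathbb F_8^*$, the term $s^6$ is $1/s$ when $s\neq0$, and it is $0$ when $s=0$.

Picture nine lines through $N$: eight lines $x=a$ with $a\in\mathbb F_8$, and one more line $x=\omega$. On the ninth line we put a copy of $\mathbb F_8$. On the line $x=a$ we put a translate of
$$\{\,su+s^{6}: s\in\mathbb F_8\,\}=\{0\}\cup\{\,su+1/s: s\in\mathbb F_8^*\,\},\qquad u=a+\omega^2\notin\mathbb F_8 .$$

We shall prove that every line of $PG(2,64)$ meets $\mathcal A$ in $0$, $2$ or $8$ points, and that the eight-point sets on the lines $x=a$ are very far from being additive. The first fact makes $\mathcal A$ a KM-arc of type $8$. The second makes it a counterexample to a conjecture of Vandendriessche, which asks the points on each long secant, together with the point $N$, to have an additive structure over $\mathbb F_2$. In the second half of these notes we prove that the conjecture is true for types $4$, $q/4$ and $q/2$, so that $64$ is the smallest order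 and $8$ the smallest type where it can fail.

## KM-arcs, nuclei and $\mathbb F_2$-linear sets

**Definition (KM-arc).** Let $q$ be a prime power and $t\ge2$. A *KM-arc of type $t$* in $PG(2,q)$ is a set of $q+t$ points that every line meets in $0$, $2$ or $t$ points. A line meeting it in $i$ points is an *$i$-secant*.

We use the following theorem (Korchmáros–Mazzocca, Gács–Weiner): if $\mathcal A$ is a KM-arc of type $t$ in $PG(2,q)$ with $2\le t<q$, then $q$ is even and $t$ divides $q$; if moreover $t>2$, then $\mathcal A$ has exactly $q/t+1$ $t$-secants, and they are concurrent. Their common point $N$ is the *$t$-nucleus*, or nucleus, of $\mathcal A$.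

**Example (type $q/2$).** Let $q\ge8$ be even and let $H$ be an additive subgroup of index $2$ in $\mathbb F_q$, say the kernel of an additive map $\varphi:\mathbb F_q\to\mathbb F_2$. Take
$$\{(x_0,x_1,y): (x_0,x_1)\in\{(1,0),(0,1),(1,1)\},\ y\notin H\}.$$
It has $3q/2=q+q/2$ points. A line through $N=(0,0,1)$ meets it in $0$ or $q/2$ points. A line $y=\beta x_0+mx_1$ meets it in as many points as there are ones among $\varphi(\beta)$, $\varphi(m)$, $\varphi(\beta)+\varphi(m)$, that is, in $0$ or $2$ points. So this is a KM-arc of type $q/2$ with nucleus $N$.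

**Definition ($\mathbb F_2$-linear set).** An $\mathbb F_2$-linear set on a line $\ell\cong PG(1,q)=PG(\mathbb F_q^2)$ is a set of the form $\{\langle v\rangle_{\mathbb F_q}:v\in U\setminus\{0\}\}$, where $U$ is an $\mathbb F_2$-subspace of $\mathbb F_q^2$.

An invertible $\mathbb F_q$-linear map carries $\mathbb F_2$-subspaces to $\mathbb F_2$-subspaces, so being $\mathbb F_2$-linear does not depend on the choice of coordinates on $\ell$. We give the point $\langle(x,y)\rangle$ the coordinate $y/x$, with $\langle(0,1)\rangle=\infty$. On a line of the plane through $N=(0,0,1)$, the point $(1,x,y)$ has affine coordinate $y$ and $N$ is $\infty$. Two affine coordinates on a line with the same point at infinity differ by a map $y\mapsto ey+g$, $e\ne0$.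

A *coset* will mean a coset of an additive subgroup, possibly the trivial one.

**Example (cosets).** Let $Y=y_0+D$ be a coset in $\mathbb F_q$ with $q$ even and $D\ne\{0\}$. Then $Y\cup\{\infty\}$ is $\mathbb F_2$-linear: take $U=\{(\epsilon,\epsilon y_0+d):\epsilon\in\mathbb F_2,\ d\in D\}$. The vectors with $\epsilon=1$ give the points of $Y$. Those with $\epsilon=0$, $d\neq0$ exist and give $\infty$. In the example of type $q/2$ the affine part of each long secant is the coset $\mathbb F_q\setminus H$.

**Conjecture (Vandendriessche).** A KM-arc of type $t$ in $PG(2,q)$ together with its nucleus determines $\mathbb F_2$-linear sets on each of its $t$-secants. That is: if $\mathcal A$ is a KM-arc of type $t$ with $2<t<q$ and nucleus $N$, then for every $t$-secant $\ell$ the set $(\mathcal A\cap\ell)\cup\{N\}$ is an $\mathbb F_2$-linear set on $\ell$.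

The problem is taken from "New families of KM-arcs", http://www.dma.unina.it/Fq13/Presentations/Media/DeBoeck_Fq13.pdf. The conjecture is false: for the arc (1), the set $(\mathcal A\cap\ell)\cup\{N\}$ fails to be $\mathbb F_2$-linear on eight of the nine $8$-secants (Theorem 3). It is true for $t\in\{4,q/4,q/2\}$ and all $q$ (Theorem 7), so $(64,8)$ is the smallest counterexample both in $q$ and in $t$ (Corollary 8).

## Power sums on a secant, and type $4$ by hand

Throughout this section $\mathcal A$ is a KM-arc of type $t$ with $2<t<q$, $q=2^h$, $t=2^\tau$, with nucleus $N$, and $n=q/t+1$. As $t$ divides $q$ and $t<q$, we have $n\ge3$.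

**Incidences.** Let $P\in\mathcal A$ and suppose $j$ of the $q+1$ lines through $P$ are $t$-secants. The others contain $P$, so they are $2$-secants. Counting the other points of $\mathcal A$ gives
$$(q+1-j)+j(t-1)=q+t-1,\qquad\text{so } j(t-2)=t-2,\quad j=1 .$$
Every point of $\mathcal A$ is thus on exactly one $t$-secant. Since $n\ge3$ $t$-secants pass through $N$, we get $N\notin\mathcal A$. If a line through $N$ contains a point $P\in\mathcal A$, it is the unique $t$-secant on $P$, because that secant passes through $N$. So lines through $N$ are $0$- or $t$-secants, and lines not through $N$ are $0$- or $2$-secants. As $n<q+1$, some line through $N$ is a $0$-secant.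

**Coordinates.** Choose $N=(0,0,1)$ and let $x_0=0$ be a $0$-secant. Then
$$\mathcal A=\{(1,a,y):a\in S,\ y\in Y_a\},\qquad |S|=n,\quad |Y_a|=t .$$
A line not through $N$ is $y=b+am$ in the coordinates $(a,y)$. So for all $b,m\in\mathbb F_q$ there are $0$ or $2$ pairs $(a,y)$, with $a\in S$ and $y\in Y_a$, such that $y+am=b$.

**Linear conditions.** Put $p_i(a)=\sum_{y\in Y_a}y^i$, with $0^0=1$. For fixed $m$, each value $y+am$ occurs $0$ or $2$ times, so for every $e\ge0$
$$0=\sum_{(a,y)}(y+am)^e=\sum_{j=0}^{e}\binom ej m^j\sum_{a\in S}a^jp_{e-j}(a).$$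
If $e\le q-1$, the right side is a polynomial in $m$ of degree at most $q-1$ that vanishes on all of $\mathbb F_q$, so every coefficient is zero. By Lucas' theorem $\binom{i+j}{j}$ is odd exactly when $i$ and $j$ have disjoint binary supports. Hence
$$\sum_{a\in S}a^jp_i(a)=0\quad\text{if $i,j$ have disjoint binary supports and } i+j\le q-1. \tag{2}$$

**Type $4$.** Take $t=4$ and $i=1$. Then (2) applies to $j=0,2,4,\dots,q-2$ and says $\sum_a p_1(a)(a^2)^l=0$ for $0\le l\le q/2-1$. The $n=q/4+1\le q/2$ elements $a^2$ are distinct, so the Vandermonde determinant gives $p_1(a)=0$ for all $a$. Four distinct elements with sum $0$ form a coset: if $y_4=y_1+y_2+y_3$, then $Y_a=y_1+\{0,\,y_1+y_2,\,y_1+y_3,\,y_2+y_3\}$. So for type $4$ every $Y_a$ is a coset, and the conjecture holds.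

**Where this stops.** Let $t\ge8$. The same argument still gives $p_1(a)=0$, since $n\le q/8+1\le q/2$. With $i=3$ and $j=4l$, $0\le l\le q/4-1$, it also gives $p_3(a)=0$, since $n\le q/8+1\le q/4$. For $i=5$ the admissible $j$ are $8l$ and $8l+2$ with $0\le l<q/8$. When $t=8$, the exponents $8l$ give only $q/8$ equations of Vandermonde type for $q/8+1$ unknowns, one too few, and the two families together are not a Vandermonde system. Even if all odd power sums below $t$ were known to vanish, this would not force a coset: the even elementary symmetric functions of $Y_a$ are still free.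

For type $8$ we therefore know that $\sum y=\sum y^3=0$ on every secant. These two equations will be a hypothesis of the key lemma below, and for our explicit arc we shall check them directly.

## The lines of $PG(2,64)$ against the seventy-two points

**Theorem 1.** The set $\mathcal A$ of (1) is a KM-arc of type $8$ in $PG(2,64)$ with $8$-nucleus $N$.

**Step 1 (lines through $N$).** This step counts $\mathcal A$ and finds the long secants. On the line $x=a$, $a\in\mathbb F_8$, the affine coordinate is $(a^4+sa+s^6)+s\,\omega^2$. Its $\omega^2$-component is $s$, so different $s$ give different points, and the line has $8$ points of $\mathcal A$. The line $x=\omega$ also has $8$. All other lines through $N$, including $x_0=0$, have none. So $|\mathcal A|=72=64+8$, and the nine lines found are concurrent in $N$.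

**Step 2 (reduction of a general line to a count in $\mathbb F_8$).** Here we turn the count on a line not through $N$ into counting solutions of one equation over $\mathbb F_8$. The line is $y=\beta+mx$ with $\beta=\beta_0+\beta_1\omega^2$, $m=m_0+m_1\omega^2$ and all components in $\mathbb F_8$. Put $B=\beta_1+m_0$.

At $x=\omega$ we use $\omega=1+\omega^2$ and $\omega^3=1$:
$$\beta+m\omega=\beta_0+\beta_1\omega^2+m_0(1+\omega^2)+m_1=(\beta_0+m_0+m_1)+B\,\omega^2 .$$
This lies in $\mathbb F_8$ exactly when $B=0$. So the line has one point of $\mathcal A$ on $x=\omega$ if $B=0$, and none if $B\ne0$.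

At $x=a\in\mathbb F_8$ we have $\beta+ma=(\beta_0+m_0a)+(\beta_1+m_1a)\omega^2$. Comparing components, the point with parameters $(a,s)$ is on the line iff
$$s=\beta_1+m_1a\quad\text{and}\quad a^4+sa+s^6=\beta_0+m_0a .$$
Substituting $s$, the number of such points is the number of $a\in\mathbb F_8$ with
$$\Phi(a)+Ba=\beta_0,\qquad \Phi(a)=(\beta_1+m_1a)^6+m_1a^2+a^4 . \tag{3}$$

So it suffices to prove the following.

**Claim.** $\Phi$ is a permutation of $\mathbb F_8$, and for $B\neq0$ the map $a\mapsto\Phi(a)+Ba$ takes every value of $\mathbb F_8$ exactly $0$ or $2$ times.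

Indeed, given the claim, the line meets $\mathcal A$ in $1+1=2$ points if $B=0$, and in $0$ or $2$ points if $B\ne0$.

**Step 3 (the claim for $m_1=0$).** This is the degenerate case. Now $\Phi(a)=a^4+\text{const}$ is a permutation. For $B\neq0$ the additive map $a\mapsto a^4+Ba$ has kernel $\{0\}\cup\{a\ne0:a^3=B\}$. Cubing is bijective on $\mathbb F_8^*$, a group of order $7$, so the kernel has size $2$, and every value is taken $0$ or $2$ times.

**Step 4 (the claim for $m_1\neq0$: completing the sixth power).** The aim is to show that $\Phi$ is, up to constants, a shifted sixth power; this is what the summand $a^4$ in (1) achieves. Write $m$ for $m_1$ in this step, and $k=\beta_1/m$. Since $(a+k)^6=(a^2+k^2)(a^4+k^4)=a^6+k^2a^4+k^4a^2+k^6$,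
$$\Phi(a)=m^6a^6+(m^6k^2+1)a^4+(m^6k^4+m)a^2+\text{const}.$$
Let $l\in\mathbb F_8$ be the element with $l^2=k^2+m$. As $m^7=1$,
$$m^6l^2=m^6k^2+m^7=m^6k^2+1,\qquad m^6l^4=m^6(k^4+m^2)=m^6k^4+m^8=m^6k^4+m .$$
So both middle coefficients fit at once, and $\Phi(a)=m^6(a+l)^6+\text{const}$. As $\gcd(6,7)=1$, $x\mapsto x^6$ is a permutation of $\mathbb F_8$, hence so is $\Phi$.

Now let $B\ne0$. With $x=a+l$ and $c=B/m^6\neq0$, we have $\Phi(a)+Ba=m^6(x^6+cx)+\text{const}$. Consider $x^6+cx=v$ with $v\in\mathbb F_8$.

- If $v=0$, then $x=0$ is a solution, and a nonzero $x$ is a solution iff $1/x=cx$, i.e. $x^2=1/c$, which has exactly one solution. Total: $2$.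
- If $v\ne0$, then $x\neq0$, and multiplying by $x$ gives $cx^2+vx+1=0$. Its derivative is the nonzero constant $v$, so its roots are distinct, and they are nonzero. A quadratic with distinct roots has $0$ or $2$ roots in $\mathbb F_8$.

This proves the claim and Theorem 1. $\square$

## Not a coset is not the same as not linear

The sets $Y=\{su+s^6\}$ contain no coset of a group of order $4$; we check this in the next section, and it takes three lines. It is tempting to stop there and say that $Y\cup\{\infty\}$ cannot be $\mathbb F_2$-linear. This would be wrong, already for four points.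

**Example.** Let $D=\{0,1,\lambda,\lambda+1\}\subset\mathbb F_q$ with $q$ even and $\lambda\notin\mathbb F_4$, and let $U=\{(d,\epsilon):d\in D,\epsilon\in\mathbb F_2\}$. The linear set of $U$ is $Y\cup\{\infty\}$ with $Y=\{0,1,\frac1\lambda,\frac1{\lambda+1}\}$. The sum of $Y$ is $1+\frac1{\lambda^2+\lambda}$, which is nonzero because $\lambda^2+\lambda+1\ne0$. So $Y$ is not a coset, but $Y\cup\{\infty\}$ is $\mathbb F_2$-linear.

What happened is that $\infty$ is the point of only one nonzero vector of $U$, namely $(0,1)$, while the point $0$ comes from three, the vectors $(d,0)$. The additive structure is visible from the point $0$ and not from $\infty$. To rule out linearity we must look at the set from all of its points. The bookkeeping device is the *weight* of a point $P$ with respect to $U$,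
$$w(P)=\dim_{\mathbb F_2}(U\cap P),$$
where $P$ is regarded as a one-dimensional $\mathbb F_q$-subspace. In the example the weights are $2$ at the point $0$ and $1$ at the four other points.

**Lemma 2.** Let $q$ be even and $Y\subset\mathbb F_q$, $|Y|=8$, with

(i) $\sum_{y\in Y}y=\sum_{y\in Y}y^3=0$, and

(ii) no four distinct elements of $Y$ have sum $0$.

Then $\Lambda=Y\cup\{\infty\}$ is not an $\mathbb F_2$-linear set of $PG(1,q)$.

We recall a standard fact. For an additive subgroup $D$ of $\mathbb F_q$, the polynomial $L_D(T)=\prod_{d\in D}(T+d)$ is linearized: only exponents that are powers of $2$ occur. This follows by induction from $L_{D\cup(D+e)}(T)=L_D(T)L_D(T+e)=L_D(T)^2+L_D(e)L_D(T)$ for $e\notin D$.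

*Proof.* Suppose $\Lambda=\{\langle v\rangle:v\in U\setminus0\}$ with $\dim_{\mathbb F_2}U=k$, and write $N=\infty$. A coset of a group of order $4$ consists of four distinct elements with sum $0$, so by (ii) $Y$ contains no such coset. Nor does $Y$ contain a coset of any larger subgroup, since such a coset contains cosets of groups of order $4$.

**Step 0 (a point of weight $w$ sees cosets of order $2^w$).** This is the tool for using weights. In any affine coordinate in which $P\in\Lambda$ is at infinity,
$$\text{every point of } \Lambda\setminus P \text{ lies in a coset, contained in }\Lambda\setminus P,\text{ of a subgroup of order }2^{w(P)}. \tag{4}$$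
Indeed, let $P=\langle(0,1)\rangle$ and $U\cap P=\{0\}\times W$. A point of $\Lambda\setminus P$ comes from some $(x,y)\in U$ with $x\ne0$. For $c\in W$ also $(x,y+c)\in U$, and these vectors give the points $(y+c)/x$, which form the coset $y/x+x^{-1}W$.

**Step 1 ($w(N)=1$).** We show that nothing is gained at $N$ itself. As $N\in\Lambda$, $w(N)\ge1$. If $w(N)\ge2$, then by (4) $Y$ contains a coset of a group of order at least $4$, a contradiction. Let $U\cap N=\{0,(0,c)\}$.

**Step 2 (a graph on $Y$).** This step cuts the possible weights down to two patterns. Let $X$ be the projection of $U$ to the first coordinate. The kernel of the projection is $U\cap N$, of size $2$, so $|X|=2^{k-1}$, and each $x\in X\setminus0$ is the first coordinate of exactly two vectors $(x,y),(x,y+c)$ of $U$. Draw the edge $\{y/x,(y+c)/x\}$ on the vertex set $Y$. Its two ends differ by $c/x\neq0$, so different $x$ give different edges. We get a simple graph on $8$ vertices with $2^{k-1}-1$ edges. (In the example above this graph is a star: $d\neq0$ gives the edge $\{0,1/d\}$.)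

The vertex $Q=y_0$ is on the edge of $x$ iff $(x,xy_0)\in U$. So $\deg Q$ is the number of nonzero vectors of $U\cap Q$, which is $2^{w(Q)}-1$. It is at least $1$ since $Q\in\Lambda$, and at most $7$ since the graph is simple; hence $\deg Q\in\{1,3,7\}$. Let $\alpha,\beta,\gamma$ be the numbers of vertices of degree $7,3,1$. There are no isolated vertices, so the number of edges is at least $4$; it is at most $\binom82=28$. Therefore $2^{k-1}-1\in\{7,15\}$ and $k\in\{4,5\}$.

Suppose $k=5$. Then $\alpha+\beta+\gamma=8$ and $7\alpha+3\beta+\gamma=30$, which gives $\beta=11-3\alpha$ and $\gamma=2\alpha-3$. So $\alpha\ge2$, and $\gamma$ is odd, hence positive. A vertex of degree $7$ is adjacent to all other vertices. So a vertex of degree $1$ would be adjacent to at least two vertices, a contradiction.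

So $k=4$, the degree sum is $14$, and subtracting $\alpha+\beta+\gamma=8$ gives $6\alpha+2\beta=6$. Hence $(\alpha,\beta)=(1,0)$ or $(0,3)$.

**Step 3 (one point of weight $3$).** We exclude $(\alpha,\beta)=(1,0)$; this is the eight-point version of the example, and it is here that both sums in (i) are used. Some $y_0\in Y$ has weight $3$. The coordinate $1/(y+y_0)$ sends $y_0$ to $\infty$ and $N$ to $0$. By (4) the other eight points of $\Lambda$ form a coset of a group of order $8$. It contains $0$, so it is a subgroup $G$ of order $8$. Going back, $Y=y_0+Z$ with $Z=\{0\}\cup\{1/g:g\in G\setminus0\}$.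

Since $|Z|=8$ is even, (i) gives $\sum_Zz=0$, and then
$$0=\sum_{z\in Z}(y_0+z)^3=8y_0^3+y_0^2\sum_Z z+y_0\Bigl(\sum_Z z\Bigr)^2+\sum_Z z^3=\sum_Zz^3 .$$
Since $L_G(T)$ is linearized of degree $8$, the nonzero $g\in G$ are the roots of some $T^7+aT^3+bT+c$, with $c\neq0$. Hence their inverses are the roots of
$$T^7+\tfrac bcT^6+\tfrac acT^4+\tfrac1c .$$
So the elementary symmetric functions of the $1/g$ satisfy $e_1=b/c$, $e_2=0$, $e_3=a/c$. By Newton's identities in characteristic $2$, $\sum z=e_1$ and $\sum z^3=e_1^3+e_1e_2+e_3$. Both vanish, so $b=0$ and then $a=0$. Thus $Z\setminus0$ is the set of roots of $z^7=1/c$. These are seven distinct elements of $\mathbb F_q$. Dividing them by one of them, $z_0$, we find seven distinct seventh roots of unity in $\mathbb F_q$; together with $0$ they are the roots of $T^8+T$, so $\mathbb F_8\subset\mathbb F_q$ and $Z=z_0\mathbb F_8$. Then $Y=y_0+z_0\mathbb F_8$ contains a coset of a group of order $4$, a contradiction.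

**Step 4 (three points of weight $2$).** We exclude $(\alpha,\beta)=(0,3)$ by writing $\Lambda$ down with one parameter. Three points $P_1,P_2,P_3\in Y$ have weight $2$; all other points, including $N$, have weight $1$. As $U\cap P_1$ and $U\cap P_2$ meet in $0$ and $\dim U=4$, $U=(U\cap P_1)\oplus(U\cap P_2)$. In coordinates with $P_1=\langle(1,0)\rangle$ and $P_2=\langle(0,1)\rangle$ this says $U=A\times A'$ with $|A|=|A'|=4$. Let $P_3=\langle(1,e)\rangle$, $e\neq0$. The set $U\cap P_3=\{(x,ex):x\in A,\ ex\in A'\}$ has $4$ elements, so $eA=A'$. Rescaling the second coordinate by $e^{-1}$, we may assume $A'=A$ and $P_3=\langle(1,1)\rangle$. Then $\Lambda$ consists of $0,\infty,1$ and the six ratios $a'/a$ of distinct nonzero elements of $A$. As $|\Lambda|=9$, these nine points are distinct.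

Since $w(N)=1$, $N$ is not one of $P_1,P_2,P_3$, so $N$ is one of the six ratios $a'/a$. Multiplying $U$ by the scalar $a^{-1}$ does not change $\Lambda$, so we may take $A=\{0,1,\lambda,\lambda+1\}$ and $N=\lambda$. The other eight points are
$$\infty,\quad 0,\quad 1,\quad \tfrac1\lambda,\quad \lambda+1,\quad \tfrac1{\lambda+1},\quad \tfrac\lambda{\lambda+1},\quad \tfrac{\lambda+1}\lambda ,$$
and the map $x\mapsto1/(x+\lambda)$ sends $N$ to $\infty$ and these points, in this order, to
$$0,\quad \tfrac1\lambda,\quad \tfrac1{\lambda+1},\quad \tfrac\lambda{(\lambda+1)^2},\quad 1,\quad \tfrac{\lambda+1}{\lambda^2+\lambda+1},\quad \tfrac{\lambda+1}{\lambda^2},\quad \tfrac{\lambda}{\lambda^2+\lambda+1}.$$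
For instance, $\frac1\lambda+\lambda=\frac{(\lambda+1)^2}{\lambda}$ and $\frac{\lambda}{\lambda+1}+\lambda=\frac{\lambda^2}{\lambda+1}$. The denominators are nonzero, as the nine points are distinct. Let $Y'$ be this set of eight elements. Both $Y$ and $Y'$ are $\Lambda\setminus N$ in affine coordinates with $N$ at infinity, so $Y'$ is the image of $Y$ under some $y\mapsto ey+g$ with (a new) $e\neq0$. Hence $\sum_{Y'}y'=e\sum_Yy+8g=0$.

Now compute this sum with $\kappa=\lambda^2+\lambda$:
$$\tfrac1\lambda+\tfrac{\lambda+1}{\lambda^2}=\tfrac1{\lambda^2},\qquad \tfrac1{\lambda+1}+\tfrac\lambda{(\lambda+1)^2}=\tfrac1{(\lambda+1)^2},\qquad \tfrac{\lambda+1}{\lambda^2+\lambda+1}+\tfrac\lambda{\lambda^2+\lambda+1}=\tfrac1{\kappa+1},$$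
and $\frac1{\lambda^2}+\frac1{(\lambda+1)^2}=\frac1{\kappa^2}$. So
$$1+\frac1{\kappa^2}+\frac1{\kappa+1}=0 .$$
Multiplying by $\kappa^2(\kappa+1)$ gives $\kappa^3+\kappa^2+\kappa+1+\kappa^2=\kappa^3+\kappa+1=0$. Then $\kappa^4=\kappa^2+\kappa$, and
$$\lambda^8+\lambda=(\lambda^2+\lambda)+(\lambda^2+\lambda)^2+(\lambda^2+\lambda)^4=\kappa+\kappa^2+\kappa^4=0 .$$
So $\lambda\in\mathbb F_8$. The eight distinct elements of $Y'$ are rational expressions in $\lambda$, so they all lie in $\mathbb F_8$, and $Y'=\mathbb F_8$. Then $Y$ is an affine image of $\mathbb F_8$ and contains a coset of a group of order $4$, a contradiction. $\square$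

## Eight secants that are not $\mathbb F_2$-linear

**Theorem 3.** Let $\mathcal A$ be the arc (1), and for $a\in\mathbb F_8$ let $\ell_a$ be the line $x=a$ through $N$. For each $a\in\mathbb F_8$ the set $(\mathcal A\cap\ell_a)\cup\{N\}$ is not an $\mathbb F_2$-linear set. Hence the conjecture is false.

*Proof.* Translations of the affine coordinate are projectivities of $\ell_a$ fixing $N$, so they do not affect $\mathbb F_2$-linearity. After $y\mapsto y+a^4$ the affine part is
$$Y=\{su+s^6:s\in\mathbb F_8\},\qquad u=a+\omega^2\notin\mathbb F_8,\qquad |Y|=8 .$$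
We check the two hypotheses of Lemma 2.

**Step 1 (the sums).** This verifies (i). We have $\sum_{s\in\mathbb F_8^*}s^j=0$ whenever $7\nmid j$. The parameter $s=0$ contributes $0$ to both sums, so
$$\sum_{y\in Y} y=\sum_{s\ne0}(us+s^{-1})=0,\qquad \sum_{y\in Y} y^3=\sum_{s\ne0}\bigl(u^3s^3+u^2s+us^{-1}+s^{-3}\bigr)=0 .$$

**Step 2 (no four elements with sum $0$).** This verifies (ii). Suppose the elements with distinct parameters $s_1,\dots,s_4$ have sum $0$. As $1,u$ are independent over $\mathbb F_8$, we get $\sum s_i=0$ and $\sum s_i^6=0$.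

- If one parameter is $0$, say $s_4=0$, then $s_3=s_1+s_2$ and $\frac1{s_1}+\frac1{s_2}=\frac1{s_1+s_2}$, that is, $(s_1+s_2)^2=s_1s_2$. So $r=s_1/s_2$ satisfies $r^2+r+1=0$. Such an $r$ has multiplicative order $3$, which is impossible in $\mathbb F_8^*$.
- If all $s_i\neq0$, put $\sigma=s_1+s_2=s_3+s_4\ne0$. Then $\sum1/s_i=0$ says $\sigma/(s_1s_2)=\sigma/(s_3s_4)$, so $s_1s_2=s_3s_4$. Two pairs with the same sum and product are equal: $\{s_1,s_2\}=\{s_3,s_4\}$, a contradiction.

Lemma 2 applies. With Theorem 1, the conjecture fails. $\square$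

On the ninth secant $x=\omega$ the affine part is the coset $\mathbb F_8$, so there the set is $\mathbb F_2$-linear.

## The polynomial of a secant has constant derivative

We now turn to the positive result, and return to a general KM-arc of type $t$, $2<t<q$, with the notation $S,Y_a,p_i,n,\tau,h$ introduced before (2). Put
$$f_a(T)=\prod_{y\in Y_a}(T+y).$$
If $f_a$ is a linearized polynomial plus a constant, then $Y_a$ is a coset: for $y_0\in Y_a$, the elements of $y_0+Y_a$ are the zeros of the linearized part, which form a subgroup. So the goal is to kill coefficients of $f_a$. The Vandermonde argument got stuck at $i=5$. Working with all secants in one polynomial removes every odd exponent except $1$ at one stroke.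

**Proposition 4.** For every $a\in S$, $f_a'$ is a nonzero constant $\mu_a$.

*Proof.* **Step 1 (a factor $M^q+M$).** We encode the arc in one polynomial in two variables:
$$F(T,M)=\prod_{a\in S}f_a(T+aM)=\prod_{(a,y)}(T+aM+y).$$
For $m\in\mathbb F_q$, each value $y+am$ occurs $0$ or $2$ times, so $F(T,m)$ is a square and its derivative $F_T(T,m)$ is $0$. So each coefficient of $F_T$, as a polynomial in $M$, vanishes on $\mathbb F_q$, and
$$F_T=(M^q+M)\,R(T,M) \tag{5}$$
for some polynomial $R$. Since $t$ is even, $\deg f_a'\le t-2$. In
$$F_T=\sum_{c\in S}f_c'(T+cM)\prod_{a\neq c}f_a(T+aM)$$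
each summand has total degree at most $(t-2)+(n-1)t=q+t-2$. So $R$ has total degree at most $t-2$.

**Step 2 (restricting to the root lines).** Substituting a root of $F$ identifies $R$. Fix $b\in S$ and $y\in Y_b$ and put $T=y+bM$. Then $f_b(T+bM)=f_b(y)=0$, so only the summand $c=b$ survives:
$$(M^q+M)\,R(y+bM,M)=f_b'(y)\prod_{a\ne b}f_a\bigl(y+(a+b)M\bigr).$$
The roots of $f_b$ are distinct, so $f_b'(y)\neq0$. The right side has degree exactly $(n-1)t=q$ in $M$, with leading coefficient $f_b'(y)c_b$, where $c_b=\prod_{a\neq b}(a+b)^t\ne0$. So $R(y+bM,M)$ is the constant $c_bf_b'(y)$.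

**Step 3 ($R$ in terms of one secant).** We pass from the points of $Y_b$ to a polynomial identity. Write $R(T+bM,M)=\sum_jr_j(T)M^j$ with $\deg r_j\le t-2-j$. For $j\ge1$, $r_j$ vanishes on the $t$ elements of $Y_b$, so $r_j=0$. The polynomial $r_0+c_bf_b'$ has degree at most $t-2$ and vanishes on $Y_b$, so $r_0=c_bf_b'$. Replacing $T$ by $T+bM$,
$$R(T,M)=c_bf_b'(T+bM)\qquad\text{for every } b\in S .$$

**Step 4 (comparing two secants).** For $b\ne b'$ in $S$ we have $c_bf_b'(T+bM)=c_{b'}f_{b'}'(T+b'M)$. Put $T=bM$:
$$c_bf_b'(0)=c_{b'}f_{b'}'\bigl((b+b')M\bigr).$$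
The left side is a constant, so $f_{b'}'$ is constant. It is nonzero, because $f_{b'}$ has distinct roots. As $b'$ was arbitrary, we are done. $\square$

Consequently
$$f_a=T^t+\sum_{k=1}^{t/2}s_{2k}(a)\,T^{t-2k}+\mu_aT . \tag{6}$$
Call $s_{2k}(a)$ with $1\le k<t/2$ *bad* if $t-2k$ is not a power of $2$ and $s_{2k}(a)\neq0$. If there are no bad coefficients for any $a$, every $f_a$ is linearized plus a constant, and all $Y_a$ are cosets. For $t=4$ the only $k$ is $1$ and $t-2k=2$, so nothing can be bad, and we recover the result for type $4$. For $t=8$ the exponents $t-2k$ are $6,4,2$, and only $T^6$ can carry a bad coefficient.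

## What a bad coefficient forces

Suppose there are bad coefficients. Let $k$ be minimal such that $s_{2k}(a)$ is bad for some $a$, and put $K=t-2k$.

**Lemma 5.** With $w_a:=\mu_as_{2k}(a)$, not all $w_a$ are $0$, and
$$\sum_{a\in S}w_a\,a^{\kappa+2tl}=0\quad\text{for all }\kappa\text{ with binary support inside that of }K,\text{ and all } 0\le l<\frac q{2t}. \tag{7}$$

*Proof.* Not all $w_a$ vanish, as $\mu_a\neq0$ for every $a$ and $s_{2k}(a)\ne0$ for some $a$.

**Step 1 (the bad coefficient is a power sum).** We show $p_{t-1+2k}(a)=w_a$, so that (2) can be applied to it. From $\frac1{T+y}=\sum_{i\ge0}y^iT^{-i-1}$ and Proposition 4,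
$$\sum_{i\ge0}p_i(a)T^{-i-1}=\frac{f_a'}{f_a}=\frac{\mu_a}{f_a}=\mu_aT^{-t}\Bigl(1+\sum_{j=1}^{t/2}s_{2j}(a)T^{-2j}+\mu_aT^{1-t}\Bigr)^{-1}.$$
So $p_{t-1+2k}(a)$ is $\mu_a$ times the coefficient of $T^{-2k}$ in the inverse of the bracket. Expand this inverse as $\sum_{r\ge0}E^r$, where $1+E$ is the bracket. The term $\mu_aT^{1-t}$ does not contribute, since $2k$ is even and less than $t$, so $2k\le t-2<t-1$. The power $r=1$ contributes $s_{2k}(a)$. For $r\ge2$ we get products $s_{2k_1}(a)\cdots s_{2k_r}(a)$ with $\sum k_i=k$, so every $k_i<k$. By minimality of $k$, such a product is nonzero only if every $t-2k_i$ is a power of $2$. Being less than $t$, this power is at most $t/2$, so $2k_i\ge t/2$. Then $2k=\sum2k_i\ge t$, a contradiction. So only $s_{2k}(a)$ remains.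

**Step 2 (disjoint supports).** It remains to find the exponents allowed in (2). We have $t-1+2k=t+(t-1-K)$, and $t-1-K$ has as binary support the complement of that of $K$ in $\{1,2,4,\dots,t/2\}$. So the support of $i=t-1+2k$ is $t$ together with this complement. It is disjoint from the support of $\kappa$, and from that of $2tl$, which uses only digits $\ge2t$. So $i$ and $j=\kappa+2tl$ have disjoint supports, and
$$i+j\le t+(t-1-K)+K+2tl=(2t-1)+2tl\le q-1 ,$$
because $2tl\le q-2t$. Now (2) gives (7). $\square$

The number $K$ is positive, even, less than $t$ and not a power of $2$. So it has two binary digits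
$$2^u<2^v,\qquad 1\le u<v\le\tau-1 . \tag{8}$$
The use of (7) is that its exponents can be assembled into products of linear factors. For instance $(x+b)^{2^u}(x+c)^{2^v}$ expands into the monomials $x^{2^u+2^v},x^{2^u},x^{2^v},1$, all of which are allowed.

**Type $q/2$.** Here $n=3$; let $S=\{a,b,c\}$. By (7) with $l=0$,
$$\sum_{x\in S}w_x(x+b)^{2^u}(x+c)^{2^v}=0 .$$
The terms $x=b,c$ vanish, so $w_a(a+b)^{2^u}(a+c)^{2^v}=0$ and $w_a=0$. By symmetry all $w_x$ vanish, contradicting Lemma 5. So for $t=q/2$ there are no bad coefficients, and all $Y_a$ are cosets.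

## Type $q/4$: cross-ratios in a subfield

Let $t=q/4$, so $n=5$, $2t=q/2$ and $l\in\{0,1\}$ in (7). Suppose bad coefficients exist. The product $(x+b)^{2^u}(x+c)^{2^v}(x+d)^{q/2}$ uses only exponents $\kappa$ and $\kappa+q/2$, so for all $b,c,d\in\mathbb F_q$
$$\sum_{x\in S}w_x(x+b)^{2^u}(x+c)^{2^v}(x+d)^{q/2}=0. \tag{9}$$
Three linear factors kill at most three of the five points of $S$. Two terms survive, so this time there is no immediate contradiction; but comparing relations gives strong information on $S$.

**Step 1 (all $w_x\ne0$).** We need to be able to divide. Some $w_{a_0}$ is nonzero. If $w_{a_1}=0$ for some $a_1$, take for $b,c,d$ the other three elements of $S$. Then (9) reads $w_{a_0}\cdot(\text{nonzero})=0$, a contradiction.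

**Step 2 (cross-ratios).** We extract a condition on $S$ alone. Let $S=\{a,a',b,c,d\}$. Relation (9) has the two nonzero terms $x=a,a'$:
$$w_a(a+b)^{2^u}(a+c)^{2^v}(a+d)^{q/2}=w_{a'}(a'+b)^{2^u}(a'+c)^{2^v}(a'+d)^{q/2},$$
and the same holds with $b,c$ interchanged. Dividing one by the other, the factors $w$ and those with $d$ cancel:
$$\Bigl(\frac{a+b}{a+c}\Bigr)^{2^u-2^v}=\Bigl(\frac{a'+b}{a'+c}\Bigr)^{2^u-2^v},\qquad\text{i.e. } \rho^{2^u}=\rho^{2^v}\ \text{ for }\ \rho=\frac{(a'+b)(a+c)}{(a+b)(a'+c)} .$$
So $\rho^{2^{v-u}}=\rho$, and $\rho\in\mathbb F_{2^g}$ with $g=\gcd(v-u,h)$. By (8), $1\le v-u\le\tau-2=h-4$, so $\mathbb F_{2^g}$ is a proper subfield of $\mathbb F_q$. Clearly $\rho\neq0$. Also $\rho\ne1$, since $(a'+b)(a+c)+(a+b)(a'+c)=(a+a')(b+c)\neq0$. So $g\ge2$. Note that $u,v$, and hence $g$, do not depend on the naming of the elements of $S$.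

**Step 3 (the secants lie in a subline).** We turn the condition into geometry. The projectivity $x\mapsto\frac{(x+b)(a+c)}{(x+c)(a+b)}$ sends $b,c,a$ to $0,\infty,1$. By Step 2, with $a'$ being either of the two other elements of $S$, it sends these into $\mathbb F_{s_0}$, $s_0=2^g$. So, up to a projectivity of the pencil of lines through $N$,
$$S\subset PG(1,s_0),\qquad \mathbb F_{s_0}\subset\mathbb F_q,\qquad 4\le s_0<q . \tag{10}$$

To use (10) we need to know what an arc looks like if its $t$-secants lie in a subline. That is the next theorem, which holds for all types.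

**Remark.** One sees here where this argument stops at type $8$ in $PG(2,64)$. There $K=6=2+4$ and $2t=16$, so (7) gives $\sum_xw_x(x+b)^2(x+c)^4(x+d)^{16}(x+e)^{32}=0$. Four factors can kill four of the nine points of $S$, and five terms remain.

## Arcs whose long secants lie in a subline

**Theorem 6 (reduction).** Let $\mathcal A$ be a KM-arc of type $t$, $2<t<q$, in $PG(2,q)$, whose $t$-secants, as points of the pencil of $N$, lie in a subline $PG(1,s_0)$, $\mathbb F_{s_0}\subset\mathbb F_q$. Then in suitable coordinates
$$\mathcal A=\{(x_0,x_1,y):y\in\varphi^{-1}(\bar Y_x)\},$$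
with $x=(x_0,x_1)$ running over representatives in $\mathbb F_{s_0}^2$ of the $t$-secants, $\varphi:\mathbb F_q\to\mathbb F_{s_0}$ a nonzero $\mathbb F_{s_0}$-linear map, and $|\bar Y_x|=\bar t:=s_0t/q$. The set $\{(x,\bar y):\bar y\in\bar Y_x\}\subset PG(2,s_0)$ has $s_0+\bar t$ points and is of type $(0,2,\bar t)$; it meets every line not through $(0,0,1)$ in $0$ or $2$ points.

The example of type $q/2$ near the beginning is written in this form, with $s_0=2$, $\bar t=1$, and $\bar Y_x=\{1\}$ on all three lines.

*Proof.* **Step 1 (lines become $\mathbb F_{s_0}$-linear maps).** We restate the arc property so that only $\mathbb F_{s_0}$-linear algebra is left. Choose coordinates so that $N=(0,0,1)$ and the $t$-secants correspond to a set $X$ of $n$ pairwise independent vectors $x\in\mathbb F_{s_0}^2$. Put $Y_x=\{y:(x_0,x_1,y)\in\mathcal A\}$, so $|Y_x|=t$. A line not through $N$ is a graph $y=\beta x_0+mx_1$. Restricted to $\mathbb F_{s_0}^2$, these are exactly all the $\mathbb F_{s_0}$-linear maps $L:\mathbb F_{s_0}^2\to\mathbb F_q$, as $\beta,m$ are the arbitrary images of the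 basis vectors. Call $x$ an *incidence* of $L$ if $L(x)\in Y_x$. Then every $L$ has $0$ or $2$ incidences. For $x\neq x'$ in $X$, the pair $x,x'$ is a basis of $\mathbb F_{s_0}^2$, so there is exactly one $L$ with prescribed values $L(x),L(x')$.

**Step 2 (cosets of an $\mathbb F_{s_0}$-line $R$ meet the $Y_x$ in $0$ or $k_R$ points).** This is a first regularity statement. Let $R\subset\mathbb F_q$ be a one-dimensional $\mathbb F_{s_0}$-subspace. Fix $L_0$ and put $k_x=|Y_x\cap(L_0(x)+R)|$ for $x\in X$. Suppose $k_x\ne0$ and choose $y\in Y_x\cap(L_0(x)+R)$. There are $s_0$ maps $L\in L_0+\mathrm{Hom}(\mathbb F_{s_0}^2,R)$ with $L(x)=y$, because the value at a second vector $x'$ may be any element of $L_0(x')+R$. Each of them has the incidence $x$, so exactly one further incidence. Conversely, for $x'\ne x$, each $y'\in Y_{x'}\cap(L_0(x')+R)$ is the value at $x'$ of exactly one of these maps. Hence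
$$\sum_{x'\neq x}k_{x'}=s_0\qquad\text{whenever }k_x\neq0 .$$
So a nonzero $k_x$ equals $\bigl(\sum_{x'\in X}k_{x'}\bigr)-s_0$: all nonzero $k_x$ have the same value $k$, and they occur for exactly $1+s_0/k$ elements $x$, or else all $k_x$ are $0$. In particular $k$ divides $s_0$.

The value $k$ does not depend on $L_0$. Any coset $C$ of $R$ at $x$ and any coset $C'$ at $x'\neq x$ occur together for some $L_0$; so if both meet $Y_x$, $Y_{x'}$ respectively, the intersections have equal size. Two cosets at the same $x$ that meet $Y_x$ are compared through a coset that meets $Y_{x''}$ at another $x''$. So there is a constant $k_R$ such that every coset of $R$ meets every $Y_x$ in $0$ or $k_R$ points. Put $m=s_0/k_R$, a power of $2$. Every $\mathbb F_{s_0}$-linear $\bar L:\mathbb F_{s_0}^2\to\mathbb F_q/R$ lifts to some $L_0$, so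
$$\text{the coset }\bar L(x)\text{ meets }Y_x\text{ for exactly }0\text{ or }m+1\text{ elements }x\in X. \tag{11}$$

**Step 3 (a dichotomy for $R$).** We show that the cosets of $R$ are either contained in or disjoint from the $Y_x$, or all meet them equally. Suppose $m\ge2$ and some coset $C$ of $R$ misses some $Y_x$. Consider all $\bar L$ with $\bar L(x)=C$. The number of pairs $(x',C')$ with $x'\ne x$ and $C'\cap Y_{x'}\neq\emptyset$ is $(n-1)t/k_R=q/k_R$. Each such pair satisfies $\bar L(x')=C'$ for exactly one of our $\bar L$. Each of our $\bar L$ carries $0$ or $m+1$ of the pairs, by (11), since $x$ itself does not count. So $m+1$ divides $q/k_R$. But $m+1$ is odd and greater than $1$, and $q/k_R$ is a power of $2$, a contradiction. Hence one of the following holds: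

- $m=1$, that is, $k_R=s_0$, and every coset of $R$ is contained in or disjoint from each $Y_x$;
- every coset of $R$ meets every $Y_x$ in exactly $k_R$ points, and then, as there are $q/s_0$ cosets, $k_R=ts_0/q=s_0/(n-1)<s_0$.

**Step 4 (a hyperplane of periods).** We find the kernel of $\varphi$. Let $\Sigma$ be the sum of all $R$ with $k_R=s_0$ (and $\Sigma=0$ if there are none). Then $Y_x+\Sigma=Y_x$ for all $x\in X$. Suppose $\dim_{\mathbb F_{s_0}}\mathbb F_q/\Sigma\ge2$, and choose a $2$-dimensional $\mathbb F_{s_0}$-subspace $\Pi$ with $\Pi\cap\Sigma=0$. No $R\subset\Pi$ lies in $\Sigma$, so all $R\subset\Pi$ are of the second kind, with the same $k_R=k=s_0/(n-1)$. Take $y\in Y_x$ and $W=Y_x\cap(y+\Pi)$, and count $W$ twice. The plane $y+\Pi$ is a union of $s_0$ disjoint cosets of one $R\subset\Pi$, so $|W|=s_0k$. It is also the union of the $s_0+1$ cosets $y+R$, $R\subset\Pi$, which pairwise meet only in $y$, so $|W|=1+(s_0+1)(k-1)=s_0k+k-s_0$. Hence $k=s_0$, contradicting $k<s_0$. So $\Sigma$ has codimension at most $1$. As $\emptyset\ne Y_x\neq\mathbb F_q$, $\Sigma\ne\mathbb F_q$,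 and so $\Sigma$ is an $\mathbb F_{s_0}$-hyperplane.

**Step 5 (the arc in $PG(2,s_0)$).** We read off the conclusion. Let $\varphi:\mathbb F_q\to\mathbb F_{s_0}$ be $\mathbb F_{s_0}$-linear with kernel $\Sigma$, and $\bar Y_x=\varphi(Y_x)$. Since $Y_x$ is a union of cosets of $\Sigma$, $Y_x=\varphi^{-1}(\bar Y_x)$ and $|\bar Y_x|=t/|\Sigma|=ts_0/q=\bar t$. Every linear $\bar L:\mathbb F_{s_0}^2\to\mathbb F_{s_0}$ is $\varphi\circ L$ for some $L$, as $\varphi$ is onto, and $\bar L(x)\in\bar Y_x$ iff $L(x)\in Y_x$. So lines of $PG(2,s_0)$ not through $(0,0,1)$ meet the new set in $0$ or $2$ points. Lines through $(0,0,1)$ meet it in $0$ or $\bar t$ points. Finally, its size is $n\bar t=(q/t+1)\,s_0t/q=s_0+\bar t$. $\square$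

## Types $4$, $q/4$, $q/2$, and the smallest counterexample

**Theorem 7.** If $t\in\{4,q/4,q/2\}$, $2<t<q$, then for every KM-arc $\mathcal A$ of type $t$ in $PG(2,q)$ and every $t$-secant $\ell$, $\mathcal A\cap\ell$ is a coset of an additive subgroup of order $t$ of $\mathbb F_q$ in any affine coordinate on $\ell$ with $N$ at infinity. In particular the conjecture holds for these $t$.

*Proof.* Affine changes $y\mapsto ey+g$ of the coordinate map cosets to cosets, so it is enough to find one coordinate with $N$ at infinity in which $\mathcal A\cap\ell$ is a coset. For $t=4$ and $t=q/2$ this has been shown above, for all $q$.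

Let $t=q/4$; we use induction on $q$. If there are no bad coefficients, all $Y_a$ are cosets. This is always so for the smallest case $q=16$, $t=4$. Otherwise (10) holds: the five $t$-secants lie in a subline $PG(1,s_0)$ with $4\le s_0<q$. Theorem 6 applies with $\bar t=s_0/4$.

- If $s_0\in\{4,8\}$, then $|\bar Y_x|\in\{1,2\}$, and $\bar Y_x$ is a coset of a group of order $1$ or $2$.
- If $s_0\ge16$, the set in $PG(2,s_0)$ is a KM-arc of type $\bar t=s_0/4$ with $2<\bar t<s_0$. Lines not through $(0,0,1)$ meet it in $0$ or $2$ points, so its $\bar t$-secants all pass through $(0,0,1)$, which is its nucleus. By induction every $\bar Y_x$ is a coset.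

In both cases $Y_x=\varphi^{-1}(\bar Y_x)$ is the full preimage of a coset under a surjective additive map, so it is a coset. Its size is $t$, so it is a coset of a subgroup of order $t$.

For the last assertion, $|Y_x|=t\ge4$, so the subgroup is nontrivial. By the example on cosets, $(\mathcal A\cap\ell)\cup\{N\}$ is $\mathbb F_2$-linear. $\square$

**Corollary 8.** The conjecture holds for all $q\le32$, and for $q=64$ it holds for every $t\neq8$; it fails for $(q,t)=(64,8)$. So $64$ is the smallest order and $8$ the smallest type of a counterexample. In Theorem 7 neither "$t=4$" can be extended to $t=8$ nor "$t=q/4$" to $t=q/8$.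

*Proof.* The type $t$ is a power of $2$ with $2<t<q$. For $q\le32$ it is one of $4,q/4,q/2$: there is none for $q\leq 4$, and the possibilities are $4$ for $q=8$; $4,8$ for $q=16$; $4,8,16$ for $q=32$. For $q=64$ the possibilities are $4,8,16,32$, and only $8$ is not of the form $4,q/4,q/2$. A type $t$ with $2<t<8$ is $4$, for any $q$. Now apply Theorem 7 for the positive statements, and Theorems 1 and 3 for $(64,8)$, where $8=q/8$. $\square$

**Remark 9 (a weaker statement for infinitely many $q$).** Let $q=64^r$ and let $\varphi:\mathbb F_q\to\mathbb F_{64}$ be $\mathbb F_{64}$-linear and onto. With $\mathcal A$ from (1), let $Y_x$ be its affine part on the line $\ell_x$ through $N$ and $(1,x,0)$. Consider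
$$\{(1,x,y):\ \ell_x\text{ an $8$-secant of }\mathcal A,\ \varphi(y)\in Y_x\}\subset PG(2,q).$$
Each of its nine lines through $(0,0,1)$ carries $8\cdot q/64=q/8$ points, so it has $9q/8=q+q/8$ points, and the other lines through $(0,0,1)$ carry none. On the line $y=\beta+mx$ we have $\varphi(\beta+mx)=\varphi(\beta)+\varphi(m)x$ for $x\in\mathbb F_{64}$. So this line meets the set in as many points as the line $y=\varphi(\beta)+\varphi(m)x$ of $PG(2,64)$ meets $\mathcal A$, which is $0$ or $2$. Thus the set is a KM-arc of type $q/8$. On eight of its $q/8$-secants the affine part is not a coset of an additive subgroup: its $\varphi$-image is $Y_x$ with $x\in\mathbb F_8$, an eight-element set which by Step 2 of the proof of Theorem 3 contains no coset of a group of order $4$, and so is not a coset. Hence the coset conclusion of Theorem 7 fails for $t=q/8$ for all $q=64^r$. For $r\ge2$ only this is claimed, not failure of $\mathbb F_2$-linearity; the example $\{0,1,\frac1\lambda,\frac1{\lambda+1}\}$ shows that these are different things.
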